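# Tabularity and local tabularity of transitive modal logics

## 1. Long chains as test frames, and the guess "decidable"

Take a modal formula $\varphi$ and add it as an axiom to $\mathbf{K4}$. Can an algorithm tell from $\varphi$ whether the resulting logic is the logic of one finite frame? Can it tell whether the logic has only finitely many inequivalent formulas in each finite set of variables?

The answer that one would first guess is yes, twice. There is one warning. Over $\mathbf K$, where no transitivity is assumed, it is known that no algorithm decides, given $\varphi$, whether $\mathbf K\oplus\varphi$ is tabular. But transitive frames look much tamer. We shall see that a transitive logic with frames of bounded depth is locally tabular, so trouble can come only from long chains, and one expects long chains to come in a few recognizable shapes. We first fix the terms, then test the guess. (The problem is posed in the source at https://istina.msu.ru/download/17900281/1nDO0M:Vl4Z_TFt2bIF3lonVZ9-iL4kIXw/ .)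

**Definition 1.** $\mathrm{NExt}\,\mathbf{K4}$ is the class of all normal modal logics containing $\mathbf{K4}$, and $\mathbf{K4}\oplus\varphi$ is the smallest member containing $\varphi$. (Finitely many axioms can be replaced by their conjunction, so every finitely axiomatizable logic in $\mathrm{NExt}\,\mathbf{K4}$ has this form.) A normal modal logic $L$ is *tabular* if it is the logic of a single finite nonempty Kripke frame, or is the inconsistent logic (the set of all formulas). $L$ is *locally tabular* if for every $n$ there are only finitely many formulas in $p_1,\dots,p_n$ up to equivalence in $L$. For a property $\mathcal P$ of logics, the *$\mathcal P$-problem in $\mathrm{NExt}\,\mathbf{K4}$* asks for an algorithm which, given any modal formula $\varphi$, decides whether $\mathbf{K4}\oplus\varphi$ has $\mathcal P$.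

**Conventions.** All frames are transitive. An *$L$-frame* is a frame validating all of $L$. "$s$ sees $t$" means $sRt$. We write $s{\uparrow}=\{t:sRt\}$ and $R(s)=\{s\}\cup s{\uparrow}$. Distinct points $s,t$ are *unrelated* if neither sees the other. The *cluster* of $s$ consists of $s$ and all $t$ with $sRt$ and $tRs$. The *depth* of a point $s$ of a finite frame is the maximal length of a chain of distinct clusters starting with the cluster of $s$ (each cluster seeing the next); the depth of a frame is the maximum over its points. A *strict successor* of $s$ is a successor different from $s$. An *upset* is a set closed under $R$. The *type* of a point is $\circ$ if it is reflexive and $\bullet$ if it is irreflexive. A *dead end* is a point without successors.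

We use the standard truth-preserving maps. A *p-morphism* $g:\mathfrak F\to\mathfrak G$ satisfies: $sRt$ implies $g(s)Rg(t)$ (forth), and if $g(s)Ru$ then there is $t$ with $sRt$ and $g(t)=u$ (back). The image of an upset under a p-morphism is an upset. If $g$ is onto, all formulas valid in $\mathfrak F$ are valid in $\mathfrak G$. Validity also passes to upsets (generated subframes). A *bisimulation* is a relation between points with forth and back conditions on both sides: if $s\sim s'$ and $sRt$, there is $t'$ with $s'Rt'$ and $t\sim t'$, and symmetrically; if it also respects variables, related points satisfy the same formulas. The graph of a p-morphism is a bisimulation, and so is its kernel $\{(s,t):g(s)=g(t)\}$.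

Now a few cases by hand.

*$\varphi=\Box\bot$.* No point of the canonical model of $\mathbf{K4}\oplus\Box\bot$ has a successor, so every non-theorem is refuted on a single irreflexive point. The logic is tabular.

*$\varphi=\Diamond\Box p\to p$.* This is valid in a frame iff $xRy$ implies $yRx$: if $xRy$ but not $yRx$, make $p$ false exactly at $x$; conversely, if $xRy$, $y\models\Box p$ and $yRx$, then $x\models p$. So finite rooted frames for it have depth $1$, and Lemma 1 below will give local tabularity. But the logic is not tabular. Put
$$alt_n=\Box p_0\vee\Box(p_0\to p_1)\vee\dots\vee\Box(p_0\wedge\dots\wedge p_{n-1}\to p_n).\tag{1}$$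
If $alt_n$ is false at $x$, then $x$ sees $t_0,\dots,t_n$ such that $p_i$ is false at $t_i$ and $p_0,\dots,p_{i-1}$ are true at $t_i$, so these $n+1$ points are distinct. Hence a finite frame with $n$ points validates $alt_n$. A cluster of $n+1$ points, all seeing all, validates our $\varphi$ and refutes $alt_n$: let $p_i$ be false exactly at the $i$-th point. So tabularity and local tabularity are different properties.

*$\varphi=\Box p\to p$.* Let $Ch_m$ be the reflexive chain with points $1,\dots,m$, where $k$ sees all $k'\le k$. All $Ch_m$ validate $\varphi$; by Lemma 2 below, such arbitrarily long chains prevent local tabularity.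

*$\varphi=\Box(\Box p\to p)\to\Box p$.* Let $I_m$ be the irreflexive chain on $1,\dots,m$, where $k$ sees all $k'<k$. All $I_m$ validate $\varphi$, again with the same effect.

So a sharp form of the guess is: there is a finite list of sequences of simple frames such that $\mathbf{K4}\oplus\varphi$ fails to be locally tabular iff $\varphi$ is valid in all members of one of these sequences. Besides $Ch_m$ and $I_m$ a third sequence comes to mind: $E_m$ ($m\ge1$) has a reflexive final point $o$ and irreflexive points $1,\dots,m$, where $i$ sees $o$ and all $i'<i$. Three sequences are not enough: the formula $\Box\bot\vee(\Diamond\Box\bot\wedge(\Box p\to p))$ is valid in every reflexive chain placed above one dead end, but not in $Ch_m$ or $E_m$ (nothing there sees a dead end, and the final point is not one), nor in $I_2$ (at $2$, let $p$ be true only at $1$). This only says that the list must be longer. For logics without dead ends, we shall see in Section 3 that the guess is exactly right, with the list $Ch_m$, $E_m$.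

## 2. Bounded depth and local tabularity

The two lemmas of this section say that depth is the quantity to watch. They are used on both sides: for the positive result of Section 3 and for the final count in Section 12.

**Lemma 1.** Let $L\in\mathrm{NExt}\,\mathbf{K4}$ and suppose that every finite rooted $L$-frame has depth $\le n$. Then for each $k$ the canonical model of $L$ over $p_1,\dots,p_k$ is finite; so $L$ is locally tabular, and every formula $\notin L$ is refuted in a finite rooted $L$-frame. If moreover all finite rooted $L$-frames have $\le m$ points, $L$ is tabular.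

*Proof.* If $L$ is inconsistent, everything is trivial. Let $L$ be consistent and let $\mathcal W$ be its canonical model over $p_1,\dots,p_k$: points are the maximal $L$-consistent sets of formulas in these variables, and $sRt$ iff $\psi\in t$ whenever $\Box\psi\in s$. It is transitive, and truth is membership. Call truth sets of formulas *admissible*. Distinct points are separated by formulas.

**Step 1: admissible sets have maximal points.** The aim is: if $A$ is admissible and $s\in A$, then $R(s)$ contains a *maximal* point of $A$, that is, $s'\in A$ such that for all $t\in A$, $s'Rt$ implies $tRs'$. Quasi-order $A\cap R(s)$ by $x\le y$ iff $x=y$ or $xRy$. By Zorn's lemma it suffices to find an upper bound in $A\cap R(s)$ for each nonempty chain $(t_i)$ without greatest element. Let $\psi_A$ define $A$. Suppose $\Box\psi_a\in t_{i_a}$ for $a=1,\dots,r$. Let $t_i$ be a greatest one among the finitely many $t_{i_a}$ (any member of the chain if $r=0$). It is not greatest in the chain, so some $t_j$ satisfies $t_j\not\le t_i$; hence $t_i\le t_j$, $t_i\ne t_j$, so $t_iRt_j$, and by transitivity $t_{i_a}Rt_j$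 for all $a$. Thus $\psi_1,\dots,\psi_r,\psi_A\in t_j$. So every finite part of
$$\{\psi:\Box\psi\in t_i\text{ for some }i\}\cup\{\psi_A\}$$
is contained in a point, the set is $L$-consistent, and it extends to a point $t\in A$ with $t_iRt$ for all $i$. Also $t\in R(s)$ by transitivity. So $t$ is the required bound, and Zorn gives $s'$ in $A\cap R(s)$ such that $s'\le t$ implies $t\le s'$ there. If $t\in A$ and $s'Rt$, then $t\in R(s)$, so $t=s'$ or $tRs'$; in both cases $tRs'$.

**Step 2: peeling off layers.** We build finite upsets $W_0\subseteq W_1\subseteq\dots$ all of whose singletons are admissible. Put $W_0=\emptyset$. Given $W_d$, let $A_d=\mathcal W\setminus W_d$, let $\delta$ be a formula defining $W_d$, let $\mathrm{Max}(A_d)$ be the set of maximal points of $A_d$, and $W_{d+1}=W_d\cup\mathrm{Max}(A_d)$. We must show that $W_{d+1}$ is again a finite upset with admissible singletons.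

For $t\in A_d$ let $\tau(t)$ consist of the set of variables true at $t$ and the set $t{\uparrow}\cap W_d$. There are finitely many values, and each class $\{t\in A_d:\tau(t)=\tau\}$ is defined by a formula $\delta_\tau$ (say $\neg\delta$, the right literals, and $\Diamond\delta_w$ or $\neg\Diamond\delta_w$ for each $w\in W_d$, where $\delta_w$ defines $\{w\}$). For $s\in\mathrm{Max}(A_d)$ let $T=\{\tau(t):t\in s{\uparrow}\cap A_d\}$ and
$$\Delta_s=\delta_{\tau(s)}\wedge\Box\Big(\neg\delta\to\bigvee_{\tau\in T}\delta_\tau\Big)\wedge\bigwedge_{\tau\in T}\big(\Diamond\delta_\tau\wedge\Box(\neg\delta\to\Diamond\delta_\tau)\big).$$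
By maximality every point of $s{\uparrow}\cap A_d$ sees $s$, hence sees all of $s{\uparrow}$. So $s\models\Delta_s$.

Let $u\models\Delta_s$. We claim $u=s$. Relate $a\in R(s)$ to $b\in R(u)$ iff $a=b\in W_d$, or $a,b\in A_d$ and $\tau(a)=\tau(b)$. Then $s$ and $u$ are related, and related points agree on variables. It is a bisimulation: for $a=b\in W_d$ this is clear, as $W_d$ is an upset. Let $a,b\in A_d$ be related. Their successors in $W_d$ coincide. *Forth:* a successor $a'\in A_d$ of $a$ lies in $s{\uparrow}$, so $\tau(a')\in T$; every point of $R(u)\cap A_d$ sees a $\delta_{\tau(a')}$-point (for $u$ use $\Diamond\delta_\tau$, for the others $\Box(\neg\delta\to\Diamond\delta_\tau)$), so $b$ does. *Back:* a successor $b'\in A_d$ of $b$ lies in $u{\uparrow}$, so $\tau(b')\in T$; every point of $R(s)\cap A_d$ sees all of $s{\uparrow}\cap A_d$, so $a$ sees a point with value $\tau(b')$. Hence $s$ and $u$ satisfy the same formulas and $u=s$. So $\{s\}$ is admissible. As $\Delta_s$ depends only on $\tau(s)$ and $T$, the set $\mathrm{Max}(A_d)$ is finite.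

$W_{d+1}$ is an upset: let $s\in\mathrm{Max}(A_d)$ see $t\in A_d$, so $tRs$. If $tRt'$ with $t'\in A_d$, then $sRt'$, so $t'Rs$ and thus $t'Rt$. Hence $t$ is maximal in $A_d$.

**Step 3: the layers stop.** For $s\in W_d$ the frame $R(s)\subseteq W_d$ is finite and all its subsets are definable by formulas. Since $L$ is closed under substitution, a formula of $L$ remains true under any valuation on $R(s)$; so $R(s)$ is an $L$-frame. By induction on $d$, each $s\in W_{d+1}\setminus W_d$ has depth $\ge d+1$. This is clear for $d=0$. Let $d\ge1$. Then $s\in A_{d-1}\setminus\mathrm{Max}(A_{d-1})$, so there is $t\in A_{d-1}$ with $sRt$ and not $tRs$. As $s$ is maximal in $A_d$, $t\notin A_d$; so $t\in W_d\setminus W_{d-1}$ has depth $\ge d$, and $s$ has depth $\ge d+1$. By hypothesis therefore $\mathrm{Max}(A_n)=\emptyset$, so $A_n=\emptyset$ by Step 1, and $\mathcal W=W_n$ is finite.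

A formula in $k$ variables is determined up to $L$-equivalence by its truth set in $\mathcal W$; so $L$ is locally tabular. A formula $\notin L$ is refuted at some $s\in\mathcal W$ for suitable $k$, hence in the finite rooted $L$-frame $R(s)$. If all finite rooted $L$-frames have at most $m$ points, there are finitely many of them up to isomorphism, and $L$ is the logic of their disjoint union. $\square$

**Lemma 2.** If $L\in\mathrm{NExt}\,\mathbf{K4}$ has finite rooted frames of unbounded depth, then there are infinitely many one-variable formulas up to $L$-equivalence; so $L$ is not locally tabular, hence not tabular.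

*Proof.* Let $\beta_1^+=p$, $\beta_1^-=\neg p$, $\beta_{k+1}^+=p\wedge\Diamond\beta_k^-$, $\beta_{k+1}^-=\neg p\wedge\Diamond\beta_k^+$ and $\gamma_k=\beta_k^+\vee\beta_k^-$. So $\gamma_k$ says: a chain of $k$ points on which $p$ alternates starts here. In a finite frame of depth $d$ let $p$ hold exactly at points of odd depth. If $xRy$ then the depth of $y$ is at most that of $x$; so along a chain on which $p$ alternates, depth strictly decreases. Conversely a point of depth $e$ starts a chain of points of depths $e,e-1,\dots,1$. Hence $x\models\gamma_k$ iff $k\le$ depth of $x$. For $k<l\le d$ a point of depth $k$ satisfies $\gamma_k$ but not $\gamma_l$; so $\gamma_1,\dots,\gamma_d$ are pairwise inequivalent in $L$. As $d$ is unbounded, all $\gamma_k$ are.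

Finally, tabular logics are locally tabular: on a finite frame a formula in $n$ variables is determined by the function assigning to each of the finitely many valuations its truth set; and the inconsistent logic is trivially locally tabular. $\square$

## 3. The serial case: the test frames $Ch_m$ and $E_m$

Here the guess is confirmed for frames without dead ends.

**Theorem 1.** Local tabularity is decidable in $\mathrm{NExt}\,\mathbf{D4}$, where $\mathbf{D4}=\mathbf{K4}\oplus\Diamond\top$.

*Proof.* **Step 1: the criterion.** *Claim: $L=\mathbf{D4}\oplus\varphi$ is not locally tabular iff $\varphi$ is valid in all $Ch_m$ or in all $E_m$.*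

If $\varphi$ is valid in all $Ch_m$ or all $E_m$, these are $L$-frames (they are serial) of unbounded depth, and Lemma 2 applies. Conversely, let $L$ be not locally tabular. By Lemma 1, $L$ has finite rooted frames $\mathfrak F$ of unbounded depth. They are serial, so a point of a final cluster sees a point of its own cluster, and final clusters are reflexive. For a point $x$ let $\mathrm r(x)$ be the maximal $k$ such that there are reflexive points $x_1Rx_2R\dots Rx_k$ in distinct clusters with $x=x_1$ or $xRx_1$. Then $\mathrm r(x)\ge1$, and $\mathrm r$ is non-increasing along $R$. For a maximal such chain we have $xRx_i$ for all $i$ (if $x=x_1$, then $x$ is reflexive), and $\mathrm r(x_i)=k-i+1$: a longer chain from $x_i$ could be put after $x_1,\dots,x_{i-1}$; its clusters differ from those of $x_1,\dots,x_{i-1}$, since otherwise $x_i$ would see some $x_a$ with $a<i$.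

*Case $\mathrm r$ unbounded over these frames.* For a frame with root $y$, the map $x\mapsto\mathrm r(x)$ is a p-morphism onto $Ch_{\mathrm r(y)}$: forth because $\mathrm r$ is non-increasing, back because $x$ sees points $x_i$ with all values $1,\dots,\mathrm r(x)$. So $\varphi$ is valid in arbitrarily long $Ch_m$, hence in all, as each is an upset in the longer ones.

*Case $\mathrm r\le k_0$ always.* A chain of distinct clusters contains at most $k_0$ reflexive ones, and $\mathrm r$ takes at most $k_0$ values. So for each $n$ a long enough chain in one of the frames contains distinct irreflexive $t_1Rt_2R\dots Rt_n$ with the same value $\mathrm r(t_i)=k$. In $\mathfrak F'=R(t_1)$ let $U$ be the set of points that have $\mathrm r<k$, or are reflexive, or are seen by a reflexive point of $\mathfrak F'$. Then $U$ is an upset, and $D=\mathfrak F'\setminus U$ consists of irreflexive points. Each $t_i$ is in $D$. Otherwise a reflexive $y\in\mathfrak F'$ sees $t_i$. Then $t_i$ does not see $y$ (else $t_iRt_i$), so no point seen by $t_i$ is in the cluster of $y$. Putting $y$ in front of a chain witnessing $\mathrm r(t_i)=k$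 gives $\mathrm r(y)\ge k+1>\mathrm r(t_1)$, although $y\in R(t_1)$: contradiction.

Map $U$ to $o$ and each $x\in D$ to the maximal length of a chain in $D$ starting at $x$. Forth is clear, as this length strictly decreases along $R$ in $D$. Back: every point of $U$ sees a point of $U$ by seriality; a point of $D$ with value $e$ sees points of $D$ with values $e-1,\dots,1$, and it sees a reflexive final point, which is in $U$. So we have a p-morphism onto $E_{n'}$ for some $n'\ge n$. Hence $\varphi$ is valid in $E_{n'}$ and in its upset $E_n$. As $n$ was arbitrary, $\varphi$ is valid in all $E_n$.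

**Step 2: the criterion is decidable.** We show that refutations can be made small. Suppose $\varphi$ is refuted at a point $s$ of a model on $Ch_m$ or $E_m$. Keep $s$, the final point, and for each subformula $\Box\psi$ of $\varphi$ false at $s$ the last point (nearest to the final point) that refutes $\psi$. This last point is a successor of $s$, since it equals, or is seen by, a successor of $s$ refuting $\psi$. By induction, truth of subformulas of $\varphi$ at kept points is preserved. The only case that needs an argument is a kept $t$ refuting $\Box\psi$: then $s$ refutes $\Box\psi$ too, as $t\in R(s)$; some successor of $t$ refutes $\psi$, and the last point refuting $\psi$ equals it or is seen by it, hence is a kept successor of $t$. The kept points form a frame of the same kind with at most $|\mathrm{Sub}\,\varphi|+2$ points (in the case of $E_m$ it may be $\{o\}$, an upset of $E_1$). So $\varphi$ is valid in all $Ch_m$ (all $E_m$) iff it is valid in those with $m\le|\mathrm{Sub}\,\varphi|+2$, which can be checked. $\square$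

## 4. Dead ends, and the undecidability theorem

Where did we use $\Diamond\top$? We collapsed the whole upset $U$ to the single point $o$, and back for this map needs every point of $U$ to see a point of $U$. With a dead end in $U$ the map is not a p-morphism. No other map need replace it. In serial frames every variable-free formula is equivalent to $\top$ or $\bot$ (as $\Box\bot$ is equivalent to $\bot$), but dead ends make points recognizable without any variables: in $I_m$ the point $k$ is the only one satisfying $\Diamond^{k-1}\top\wedge\neg\Diamond^k\top$. So every p-morphism defined on $I_m$ is injective. This rigidity can be made to carry a computation, and the first guess is wrong.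

**Theorem 2.** There is a computable map $T\mapsto\varphi_T$ from deterministic Turing machines to modal formulas such that

* if $T$ halts on the blank tape, then $\mathbf{K4}\oplus\varphi_T$ is tabular (hence locally tabular);
* if $T$ does not halt on the blank tape, then there are infinitely many pairwise non-equivalent formulas in one variable over $\mathbf{K4}\oplus\varphi_T$, hence this logic is neither locally tabular nor tabular.

Halting on the blank tape is undecidable, so tabularity and local tabularity are undecidable in $\mathrm{NExt}\,\mathbf{K4}$: neither problem has an algorithm.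

The formula $\varphi_T$ will contain the width-2 axiom
$$bw_2=\bigwedge_{i\le2}\Diamond p_i\to\bigvee_{i\ne j}\Diamond\big(p_i\wedge(p_j\vee\Diamond p_j)\big)\qquad(i,j\in\{0,1,2\}).$$
It is valid in a transitive frame iff no point sees three distinct pairwise unrelated points: if it fails at $s$, then successors $y_0,y_1,y_2$ of $s$ with $y_i\models p_i$ must be distinct and unrelated; given such points, let $p_i$ hold exactly at $y_i$.

**Theorem 3.** Every property $\mathcal P$ that is implied by tabularity and implies "only finitely many one-variable formulas up to equivalence" is undecidable in $\mathrm{NExt}\,\mathbf{K4}$, even for formulas having the width-2 axiom $bw_2$ as a conjunct. The sets $\{\varphi:\mathbf{K4}\oplus\varphi\text{ tabular}\}$ and $\{\varphi:\mathbf{K4}\oplus\varphi\text{ locally tabular}\}$ are $\Sigma^0_1$-complete.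

The strategy for Theorem 2: build from $T$ a frame $\Lambda$ that is finite iff $T$ halts, and an axiom $\varphi_T$ valid in $\Lambda$ such that every finite rooted frame of $\varphi_T$ maps to $\Lambda$ by a p-morphism that is injective on chains. If $\Lambda$ is finite, depth is bounded; if it is infinite, $\Lambda$ itself provides deep frames.

What should $\Lambda$ look like? The first thing to try is one chain whose point types spell the run of $T$ as a word: points $t_0,\dots,t_n$, where $t_m$ sees $t_k$ for $k<m$ and is reflexive or not according to the $m$-th letter. This fails at the first reflexive point $t_a$. For any $b\ge a$, send $t_a,\dots,t_b$ to $t_a$ and fix all other points. This is a p-morphism onto the chain $t_0,\dots,t_a,t_{b+1},\dots,t_n$: the points $t_a,\dots,t_b$ all see $t_a$, the point $t_a$ sees itself, and all points above $t_b$ see $t_a$. So an axiom valid on the chain of a word is also valid on the chain of the word with letters $a+1,\dots,b$ cut out, and the correct word cannot be forced. The collapse happens because some point has strict-successor set $R(\mu)$ with $\mu$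 reflexive.

The cure is a second chain. Besides $z_0,z_1,\dots$, which carry the word, $\Lambda$ has irreflexive points $x_1,x_2,\dots$ that serve as a ruler: $z_n$ sees $x_1,\dots,x_n$ and no further $x$. Then $x_n$ keeps $z_n$ and $z_{n-1}$ apart.

The second obstacle is computational. If an axiom could only inspect the last $W$ letters and the parity of the position to determine the next letter, an infinite word would be eventually periodic, because there are finitely many windows. The axiom must look far back. So we let $x_n$ see the $z$'s too, but only those with index at most $\pi(n)$, where $\pi$ moves at half speed. Then $z_{\pi(n)}$ is the last $z$ seen by the ruler point $x_n$, and axioms can compare what is written at $n$ with what stands at $\pi(n)\approx n/2$. This gives a queue: one pointer writes at speed two while another reads at speed one. The next three sections supply the axioms' shape, the queue, and its binary code.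

## 5. Coloring patterns as axioms

**Definition 2.** A *pattern* is $P=(C,\rho,M,N)$ with $C$ a finite set of colors, $\rho\in C$, and $M(c)\subseteq N(c)\subseteq C$ for $c\in C$ ("must see" and "may see"). A *$P$-coloring of $\mathfrak F$ at $s$* is a map $f:R(s)\to C$ with $f(s)=\rho$ such that for all $t\in R(s)$: if $tRt'$ then $f(t')\in N(f(t))$; and for each $d\in M(f(t))$ there is $t'$ with $tRt'$ and $f(t')=d$.

With variables $p_c$ ($c\in C$) let $\chi$ be the conjunction of "exactly one $p_c$ holds" and
$$\bigwedge_c\Big(p_c\to\bigwedge_{d\in M(c)}\Diamond p_d\wedge\Box\bigvee_{d\in N(c)}p_d\Big),$$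
and $\varphi_P=\neg(p_\rho\wedge\chi\wedge\Box\chi)$. A valuation refutes $\varphi_P$ at $s$ iff it is a $P$-coloring at $s$. So $\mathfrak F\models\varphi_P$ iff $\mathfrak F$ has no $P$-coloring at any point.

Colorings pull back: if $g:R(s)\to\mathfrak G$ is a p-morphism and $f$ is a $P$-coloring of $\mathfrak G$ at $g(s)$, then $f\circ g$ is one at $s$. Indeed $tRt'$ gives $g(t)Rg(t')$, so $f(g(t'))\in N(f(g(t)))$; and for $d\in M(f(g(t)))$ there is $u$ with $g(t)Ru$ and $f(u)=d$, and back gives $t'$ with $tRt'$, $g(t')=u$.

**Definition 3.** For a finite transitive frame $H$ with root $\rho$, the *U-pattern* of $H$ has colors $H\cup\{\omega\}$, root color $\rho$, $M(h)=h{\uparrow}$, $N(h)=h{\uparrow}\cup\{\omega\}$, $M(\omega)=\emptyset$, $N(\omega)=\{\omega\}$. The color $\omega$ is called *white*; white points see only white points.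

So a coloring by a U-pattern is a p-morphism to $H$, except that an upset may be painted white and ignored. *Example.* Let $H$ be $\rho\to\beta$ with both points irreflexive. On $I_3$, coloring $3,2,1$ by $\rho,\beta,\omega$ is a coloring at $3$. Coloring them by $\rho,\omega,\beta$ is not, since a white point would see $\beta$.

## 6. A Turing machine run as a self-reading queue

This section produces a sequence, over a finite alphabet, that is finite iff $T$ halts and in which each new term depends on its predecessor and on a term about half as far along.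

Let $T$ be deterministic with a one-way infinite tape, tape alphabet $A$ containing the blank $\sqcup$, states $Q$, initial state $q_0$, halting state $q_h\ne q_0$, and transition function $\delta$ total on $(Q\setminus\{q_h\})\times A$, with moves $\mathrm L$ and $\mathrm R$. A left move in the leftmost cell leaves the head in place. Let $\mathrm{Real}=A\cup(Q\times A)\cup\{\#\}$ (disjoint); a letter $(q,a)$ is a cell containing $a$ under the head in state $q$. Define a partial function $\Phi$ on $\mathrm{Real}^3$; $\Phi(x,y,z)$ is the new content of cell $y$ with neighbors $x,z$: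

* $\Phi(x,\#,z)=\#$.
* $\Phi(x,(q_h,a),z)$ is undefined.
* For $q\ne q_h$ and $\delta(q,a)=(q',a',D)$: $\Phi(x,(q,a),z)=(q',a')$ if $D=\mathrm L$ and $x=\#$, and $=a'$ otherwise.
* For $a\in A$: $\Phi(x,a,z)=(q',a)$ if $x=(q,b)$, $q\ne q_h$ and $\delta(q,b)$ moves right into state $q'$; else $(q',a)$ if $z=(q,b)$, $q\ne q_h$ and $\delta(q,b)$ moves left into $q'$; else $a$.

Let $\mathsf d$ be a dummy letter and $\Gamma=(\mathrm{Real}\cup\{\mathsf d\})\times\mathrm{Real}^2$; an element consists of a letter and a *carry*, which remembers the last two real letters that were read. Put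
$$f_0\big((l,(x,y)),(z,\cdot)\big)=\begin{cases}(\mathsf d,(x,y))&z=\mathsf d\\(\Phi(x,y,z),(y,z))&z\in\mathrm{Real}\end{cases}\qquad f_1\big(l,(x,y)\big)=\begin{cases}(\sqcup,(x,y))&l\ne\mathsf d,\ y=\#\\(\mathsf d,(x,y))&\text{otherwise.}\end{cases}$$
Let $S_0,\dots,S_7$ have carry $(\sqcup,\sqcup)$ and letters $\#,(q_0,\sqcup),\sqcup,\dots,\sqcup$. For $t\ge1$ let
$$S_{6+2t}=f_0(S_{5+2t},S_{t-1}),\qquad S_{7+2t}=f_1(S_{6+2t}),\tag{2}$$
the sequence ending before $S_{6+2t}$ when $f_0$ is undefined there. So step $t$ reads $S_{t-1}$ and writes two terms; the dummies keep this rate constant.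

*Example.* Let $\delta(q_0,\sqcup)=(q_h,1,\mathrm R)$. The real letters start $\#,(q_0,\sqcup),\sqcup^6$. Reading $\#$ writes $\Phi(\sqcup,\sqcup,\#)=\sqcup$ and, as a bonus from $f_1$, another $\sqcup$. Reading $(q_0,\sqcup)$ writes $\#$. The next eight readings write $1,(q_h,\sqcup)$ and six blanks. Reading the new $\#$ writes two more blanks. Now the word $\#\,1\,(q_h,\sqcup)\,\sqcup^8$ has been appended: the next configuration with one more cell. Reading $1$ writes $\#$, reading $(q_h,\sqcup)$ writes $1$, and reading the next $\sqcup$ asks for $\Phi(1,(q_h,\sqcup),\sqcup)$: undefined, the sequence ends.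

**Lemma 3.** The sequence $(S_i)$ is finite iff $T$ halts on the blank tape. Step $t=1$ is defined.

*Proof.* Reading $\mathsf d$ writes two $\mathsf d$'s and keeps the carry. Let $\rho_1\rho_2\dots$ be the non-$\mathsf d$ letters of the sequence in order, and $\rho_0=\rho_{-1}=\sqcup$. The carry after $\rho_1,\dots,\rho_n$ have been read is $(\rho_{n-1},\rho_n)$. So reading $\rho_n$ writes the letter $\Phi(\rho_{n-2},\rho_{n-1},\rho_n)$, followed by $\sqcup$ if $\rho_n=\#$ and by $\mathsf d$ otherwise. Each read real letter causes at least one real letter to be written, and eight are there initially. So after $n$ real letters have been read at least $8+n$ exist; reading never runs out of real letters, and if the sequence is infinite every $\rho_n$ is eventually read.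

Let $\mathrm{row}_0=(q_0,\sqcup)\sqcup^8$. If $\mathrm{row}_s$ contains no $q_h$, let $\mathrm{row}_{s+1}$ be the tape segment obtained from $\mathrm{row}_s$ by one step of $T$, followed by one more $\sqcup$. Row $s$ has $9+s$ cells, and its head is in one of the first $s+1$ cells, so never in the last one. Thus the step stays inside the segment, and its result is computed cellwise by $\Phi$, with $\#$ as the neighbor beyond either end. Let $e_0=1$ and $e_{s+1}=e_s+10+s$.

*Claim: if $\mathrm{row}_0,\dots,\mathrm{row}_{s-1}$ contain no $q_h$, then all steps up to the reading of $\rho_{e_s}$ are defined, and the real letters existing just after it form the word $\#\mathrm{row}_0\#\mathrm{row}_1\dots\#\mathrm{row}_s$.* In particular position $e_s$ is the $\#$ before $\mathrm{row}_s$.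

For $s=0$: reading $\rho_1=\#$ is step $t=1$; it writes $\Phi(\sqcup,\sqcup,\#)=\sqcup$ and then $\sqcup$, giving $\#(q_0,\sqcup)\sqcup^8$. Suppose the claim holds for $s$ and $\mathrm{row}_s$ contains no $q_h$. Reading $\rho_{e_s+1}$, the first cell of $\mathrm{row}_s$, outputs $\Phi(\cdot,\#,\cdot)=\#$, which occupies position $e_s+9+s+1=e_{s+1}$. For $2\le k\le10+s$, reading $\rho_{e_s+k}$ (a later cell of $\mathrm{row}_s$, or for $k=10+s$ the $\#$ at $e_{s+1}$) outputs $\Phi(\rho_{e_s+k-2},\rho_{e_s+k-1},\rho_{e_s+k})$, the updated cell $k-1$ of $\mathrm{row}_s$; at $k=10+s$ a $\sqcup$ is added, because $\#$ was read. So the word $\#\mathrm{row}_{s+1}$ has been appended. This proves the claim.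

If $T$ does not halt, no row contains $q_h$ and the sequence is infinite. If $T$ halts, let $\mathrm{row}_s$ be the first row containing $q_h$. After $\rho_{e_s}$ the reading proceeds as above until the cell with $q_h$ is the middle argument of $\Phi$; then $f_0$ is undefined. The letter read at that moment exists: it is a cell of $\mathrm{row}_s$, since the head is not in the last cell. $\square$

## 7. A binary code with a two-window local rule

The chain $z_0,z_1,\dots$ can carry only two types, so the sequence must become a binary word. The purpose of this section is a rule computing each bit from a bounded window just before it, a bounded window at half distance, and one parity bit.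

Enumerate $\Gamma$ as $g_1,\dots,g_K$ with $K$ odd (adding, if needed, a dummy element on which $f_0,f_1$ are undefined) and put $B=K+8$, an odd number. Let $c(g_i)\in\{\circ,\bullet\}^B$ have $\bullet$ exactly at positions $1,3,5+i$, where positions are $0,\dots,B-1$; note $6\le5+i\le B-3$. (For $K=1$ the only code word would be $\circ\bullet\circ\bullet\circ\circ\bullet\circ\circ$.) Let $a_0a_1\dots=c(S_0)c(S_1)\dots$, of length $h\le\infty$. By Lemma 3, $h<\infty$ iff $T$ halts. Put
$$\ell=6B,\quad W=4B,\quad w=2B,\quad J_0=\ell+2w-2=10B-2,\quad \pi(n)=\begin{cases}-1&n<\ell\\\lfloor(n-\ell)/2\rfloor&n\ge\ell.\end{cases}$$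

**Lemma 4.** $a_0=\circ$, and no two consecutive $a_n$ are both $\bullet$. There is a partial function $\Psi(u,v,e)$ ($u\in\{\circ,\bullet\}^W$, $v\in\{\circ,\bullet\}^w$, $e\in\{0,1\}$), whose finite table is computable from $T$, such that, writing $\mathrm{win}(J)=(a_{J-W}\dots a_{J-1};\ a_{\pi(J)-w+1}\dots a_{\pi(J)};\ J\bmod2)$: for $J_0\le J<h$, $a_J=\Psi(\mathrm{win}(J))$; and if $h<\infty$ then $h>J_0$ and $\Psi(\mathrm{win}(h))$ is undefined.

*Proof.* **Step 1: block boundaries are visible.** In a concatenation of code words the distances between consecutive $\bullet$'s are: $2$ between positions $1$ and $3$ of a block; at least $3$ between positions $3$ and $5+i$; at least $4$ between position $5+i\le B-3$ and position $1$ of the next block. So no two $\bullet$'s are adjacent, and two $\bullet$'s at distance $2$ occur exactly at positions $1,3$ of blocks. Position $0$ is $\circ$.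

**Step 2: definition of $\Psi$.** Let $u$ be a factor of length $4B$ of a concatenation of code words. It contains a complete block, hence two $\bullet$'s at distance $2$, and the place of any such pair gives the residue mod $B$ of all positions. So $u$ determines the phase $\nu\in\{0,\dots,B-1\}$ (position within its block) of the bit following $u$. The last complete block before that bit's block occupies the $B$ bits preceding the last $\nu$ bits of $u$; let $S^*$ be the element it codes. Let $V\in\{0,\dots,2B-1\}$ be the unique number with $V\equiv\nu$ mod $B$ and $V\equiv e$ mod $2$; it exists since $B$ is odd. Delete the last $\lfloor V/2\rfloor+1\le B$ bits of $v$, and decode the last $B$ of the remaining bits as $c(S')$. Let $\sigma=f_0(S^*,S')$ if $V<B$ and $\sigma=f_1(S^*)$ if $V\ge B$, and let $\Psi(u,v,e)$ be bit $\nu$ of $c(\sigma)$. $\Psi$ is undefined if anything here fails, including that $u$ is not a factor of a concatenation of code words.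

**Step 3: the rule is right.** Let $J_0\le J\le h$, $J<\infty$. Since $J\ge10B-2\ge8B$, we can write $J=\ell+2Bt+V$ with $t\ge1$ and $0\le V<2B$. As $\ell+2Bt$ is divisible by $2B$, this $V$ is the number computed from $\mathrm{win}(J)$. Bit $J$ lies in (or, if $J=h$, would begin) block $6+2t$ or $7+2t$ according to $V<B$ or $V\ge B$; so $S^*$ is $S_{5+2t}$ or $S_{6+2t}$, respectively. Moreover $\pi(J)=Bt+\lfloor V/2\rfloor$, so after the deletion the remaining bits of the second window end at position $Bt-1$, and $S'=S_{t-1}$. All bits of $\mathrm{win}(J)$ exist, since $J\ge W$, $\pi(J)-w+1\ge\pi(J_0)-w+1=(2B-1)-2B+1=0$ and $\pi(J)<J\le h$. So for $J<h$ we get $\sigma=S_{6+2t}$ or $S_{7+2t}$ by (2), and $\Psi(\mathrm{win}(J))=a_J$. If $h<\infty$, then $h=B(6+2t)$, where $t\ge2$ is the first undefined step (Lemma 3). So $h\ge10B>J_0$, and for $J=h$ we have $V=0$ and $\sigma=f_0(S_{5+2t},S_{t-1})$ is undefined. $\square$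

**Facts on $\pi$ (3).** $\pi$ is nondecreasing and $\pi(n+1)\le\pi(n)+1$. For $n\ge1$, $\pi(n)=\pi(n-1)+1$ iff $n\ge\ell$ and $n$ is even; we say "$\pi$ jumps at $n$". Moreover $\pi(n)\le n-\ell$ for $n\ge\ell$; $\pi(n)\le n-3$ for $n\ge2$; $\pi(n)<n-1$ for all $n\ge1$; and $\pi(n)<n$ for all $n\ge 0$. Also $\ell\ge W+3$, and $W=2w$ is even. All are immediate from the definition.

## 8. The two-chain frame $\Lambda$

The points of $\Lambda$ are $z_n$ ($0\le n<h$) and $x_n$ ($n\ge1$, $\pi(n)\le h-1$). The relation is
$$\begin{aligned}x_mRx_n&\iff n<m;& x_mRz_n&\iff n\le\pi(m);\\ z_mRx_n&\iff n\le m;& z_mRz_n&\iff n<m\text{ or }(n=m\text{ and }a_n=\circ).\end{aligned}\tag{4}$$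
If the index on the right is in the natural range ($\ge1$ for $x$, $\ge0$ for $z$) and satisfies the inequality, the point exists; for $z_mRx_n$ because $\pi(n)\le\pi(m)\le m\le h-1$. All $x_n$ are irreflexive, $z_n$ has type $a_n$, all $R(s)$ are finite, and $\Lambda$ is finite if $h<\infty$.

**Transitivity.** The eight cases: $x_mRx_nRx_k$: $k<n<m$. $x_mRx_nRz_k$: $k\le\pi(n)\le\pi(m)$. $x_mRz_nRx_k$: $k\le n\le\pi(m)<m$. $x_mRz_nRz_k$: $k\le n\le\pi(m)$. $z_mRx_nRx_k$: $k<n\le m$. $z_mRx_nRz_k$: $k\le\pi(n)\le\pi(m)<m$. $z_mRz_nRx_k$: $k\le n\le m$. $z_mRz_nRz_k$: if $n<m$ then $k\le n<m$; if $n=m$ it is trivial.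

**Clusters are singletons.** $x_mRz_nRx_m$ would give $m\le n\le\pi(m)<m$; the other cases are clear.

Let $X$, $Z$ be the sets of $x$'s and $z$'s. *Any two distinct points of $X$ are related, and likewise for $Z$.* So of two unrelated points one is in $X$ and one in $Z$. This fact will be used constantly.

**Finite upsets.** They are exactly the sets
$$V(i,j)=\{z_0,\dots,z_i\}\cup\{x_1,\dots,x_j\},\qquad -1\le i\le h-1,\ j\ge0,\ \pi(j)\le i\le j.\tag{5}$$
Indeed the $z$'s of a finite upset form an initial segment, and so do the $x$'s; $z_i$ ($i\ge1$) sees $x_i$, and $x_j$ sees $z_{\pi(j)}$ if $\pi(j)\ge0$; this gives $\pi(j)\le i\le j$. Conversely these conditions suffice by (4). The set determines $(i,j)$. The strict-successor set of $z_n$ is $V(n-1,n)$, that of $x_n$ is $V(\pi(n),n-1)$, and $R(z_n)=V(n,n)$.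

**Definition 4.** For $\tau\in\{\circ,\bullet\}$ let $V(i,j)+\rho^\tau$ be $V(i,j)$ with a new root $\rho$ of type $\tau$ seeing all of $V(i,j)$. Call $(i,j,\tau)$, with $V(i,j)$ as in (5), *good* if some point of $\Lambda$ of type $\tau$ has strict-successor set $V(i,j)$, and *bad* otherwise. By the above,
$$(i,j,\tau)\text{ is good iff }\big(i=j-1,\ a_j\text{ is defined and }a_j=\tau\big)\text{ or }\big(\tau=\bullet\text{ and }i=\pi(j+1)\big).\tag{6}$$

*Example.* $V(-1,0)=\emptyset$: both types are good ($z_0$ and $x_1$). $V(-1,1)=\{x_1\}$: type $\bullet$ is good ($x_2$), type $\circ$ is bad. $V(0,1)=\{z_0,x_1\}$: type $a_1=\bullet$ is good ($z_1$), type $\circ$ is bad. $V(0,0)=\{z_0\}$ and $V(1,1)$: both types are bad.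

**Uniqueness.** *Distinct points have distinct pairs (strict-successor set, type).* Two $z$'s or two $x$'s differ in $j$. If $z_n$ and $x_m$ have the same set then $m=n+1$ and $\pi(n+1)=n-1$, impossible for $n\ge1$ since $\pi(n+1)\le n-2$; and $z_0,x_1$ have types $\circ,\bullet$. So a good triple determines a unique point. Moreover
$$\text{no point of }\Lambda\text{ has strict-successor set }R(\mu)\text{ with }\mu\text{ reflexive.}\tag{7}$$
For then $\mu=z_m$ and $R(\mu)=V(m,m)$, which is not of the form $V(n-1,n)$, nor $V(\pi(n),n-1)$ since $\pi(n)<n-1$. So the cause of the collapse in Section 4 is gone, and indeed: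

**Lemma 5.** Bisimilar points of $\Lambda$ (no variables) are equal.

*Proof.* Let $\sim$ be the largest bisimulation on $\Lambda$, an equivalence relation, and $d(s)=|R(s)|$. Strict successors have smaller $d$, as clusters are singletons. Suppose $s\sim s'$, $s\ne s'$, with $d(s)+d(s')$ minimal.

*Both irreflexive.* Successors are matched in pairs with smaller sum, hence in equal pairs. So $s{\uparrow}=s'{\uparrow}$, and $s=s'$ by uniqueness.

*$s$ reflexive, $s'$ irreflexive.* As $sRs$, $s'$ sees some $u\sim s$, and $d(u)<d(s')$, so $u=s$ by minimality. So $R(s)\subseteq s'{\uparrow}$. Any successor of $s'$ is $\sim$ to a point of $s{\uparrow}=R(s)$, hence equal to it by minimality. So $s'{\uparrow}=R(s)$, contradicting (7).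

*Both reflexive.* By minimality every strict successor of $s$ is in $s'{\uparrow}=R(s')$, and vice versa. If $sRs'$, then $R(s')$ consists of strict successors of $s$ (singleton clusters), so the strict-successor set of $s$ is $R(s')$, contradicting (7); symmetrically if $s'Rs$. Otherwise the strict-successor sets are equal, so $s=s'$ by uniqueness. $\square$

**Lemma 6.** If $f:R(r)\to V(i,j)+\rho^\tau$, $r\in\Lambda$, is a p-morphism with $f(r)=\rho$, then $(i,j,\tau)$ is good.

*Proof.* $f$ is onto, since its image is an upset containing the root. On the upset $f^{-1}(V(i,j))$ the graph of $f$ is a bisimulation on $\Lambda$, so $f$ is the identity there by Lemma 5. The kernel of $f$ is a bisimulation, so $f$ is injective, again by Lemma 5. A bijective p-morphism is an isomorphism. Hence $r$ has strict-successor set $V(i,j)$ and type $\tau$. $\square$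

## 9. The forbidden extensions and the formula $\varphi_T$

Suppose $\varphi_T$ excludes, in a finite frame, every point that looks like the root of a bad extension $V(i,j)+\rho^\tau$. Then building the frame from below, each point is forced to a unique place in $\Lambda$. There are infinitely many bad triples, and we have finitely many axioms. So each badness must be recognized from boundedly many colors near the top, with the rest painted white. On the other side, the patterns must not color any cone $R(r)$ of $\Lambda$ itself, even in an unintended way. The patterns below are chosen to meet both demands.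

Let $N_0=\ell+W+2w+10$. Frames $H$ are given by generating arrows (take the transitive closure); a superscript gives the type; points without superscript are irreflexive. All parameters $\tau,\varepsilon,\varepsilon_1,\varepsilon_2$ range over $\{\circ,\bullet\}$, always with $(\varepsilon_2,\varepsilon_1)\ne(\bullet,\bullet)$. With $p=\pi(j)$, the comment at each pattern says which bad extensions with large $j$ it is for.

* **cl** (no cluster with two points): the U-pattern of the two-element cluster $\{c,c'\}$, root color $c$.
* **J**$(i,j,\tau)$, for each bad $(i,j,\tau)$ with $j<N_0$: colors are the points of $V(i,j)+\rho^\tau$, root color $\rho$, $M(c)=N(c)=c{\uparrow}$.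
* **A1**$(\varepsilon)$: $\rho^\circ\to\zeta^\varepsilon,\beta$; $\beta\to\beta'$. **A2**$(\varepsilon)$: $\rho^\circ\to\alpha\to\zeta^\varepsilon,\beta$; $\beta\to\beta'$. **A3**$(\varepsilon)$: $\rho^\circ\to\alpha'\to\alpha\to\zeta^\varepsilon,\beta$; $\beta\to\beta'$. U-patterns. (A reflexive root that is not above $z_{j-1}$.)
* **B**$(\tau,\varepsilon,\varepsilon_2,\varepsilon_1)$: $\rho^\tau\to\nu^\varepsilon\to\zeta_2^{\varepsilon_2},\beta$; $\zeta_2\to\zeta_1^{\varepsilon_1}$. U-pattern. (The case $i=j$.)
* **C**$(u,v,e,\kappa,\tau)$, described below. (The place of $z_j$, with the wrong bit.)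
* **D**$(\varepsilon_2,\varepsilon_1)$: $\rho\to\zeta_2^{\varepsilon_2},\beta$; $\zeta_2\to\zeta_1^{\varepsilon_1}$; $\beta\to\beta'$. U-pattern. (An irreflexive root whose last $z$ is at least two too far, $i\ge p+2$.)
* **E**$(\varepsilon_2,\varepsilon_1)$: $\rho\to\zeta_2^{\varepsilon_2},\beta$; $\zeta_2\to\zeta_1^{\varepsilon_1}$; $\beta\to\beta',\zeta_1$. U-pattern. (The pointer jumps at the wrong time.)
* **G**$(\varepsilon_2,\varepsilon_1)$, described below. (The pointer fails to jump.)

**Pattern C.** It is taken for all $u=u_0\dots u_{W-1}$, $v=v_1\dots v_w$, $e,\kappa\in\{0,1\}$ and $\tau$ such that $\Psi(u,v,e)$ is undefined or $\ne\tau$. It is the U-pattern of the frame $H$ with points $\zeta_1,\dots,\zeta_w$ (types $v$), $\theta$ (irreflexive; present iff $\kappa=1$), $m$ (reflexive), $\xi_0,\dots,\xi_W$ (irreflexive), $\eta_0,\dots,\eta_{W-1}$ (types $u$) and $\rho$ (type $\tau$). Let $d_s$ be the number of even integers in $(j-W+s,\,j]$ for any $j\equiv e$ mod $2$. Besides reflexive loops the relation is: $\zeta_s\to\zeta_{s'}$ for $s'<s$; $\theta\to$ all $\zeta$; $m\to\theta$ and all $\zeta$;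 $\xi_s\to\xi_{s'}$ for $s'<s$, and $\xi_s\to\zeta_{s'}$ for $s'\le w-d_s$; $\eta_s\to m,\theta$, all $\zeta$, $\xi_{s'}$ ($s'\le s$), $\eta_{s'}$ ($s'<s$); $\rho\to$ everything else. This is transitive: since $d_s$ is nonincreasing in $s$, what $\xi_s$ reaches through $\xi_{s'}$ or through $\zeta_{s'}$ it also sees directly, and the other cases are clear. As $d_0=W/2=w$, $\xi_0$ sees no $\zeta$; and $d_W=0$. The intended reading: the $\zeta$'s are the read window, the $\eta$'s the write window, the $\xi$'s the ruler next to the write window, and $m$ fills the $z$'s in between.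

**Pattern G.** Here $M$ and $N$ differ in more than white. The colors are $\omega,\kappa,\zeta_1,\zeta_2,\lambda,\xi_3,\xi_2,\xi_1,\xi_0,\rho$, root color $\rho$.

| $c$ | $M(c)$ | $N(c)$ |
|---|---|---|
| $\omega$ | $\emptyset$ | $\omega$ |
| $\kappa$ | $\emptyset$ | $\omega$ |
| $\zeta_1$ | ($\zeta_1$ if $\varepsilon_1=\circ$) | $\omega$ (and $\zeta_1$ if $\varepsilon_1=\circ$) |
| $\zeta_2$ | $\zeta_1,\kappa$ (and $\zeta_2$ if $\varepsilon_2=\circ$) | $\omega,\kappa,\zeta_1$ (and $\zeta_2$ if $\varepsilon_2=\circ$) |
| $\lambda$ | $\kappa$ | $\omega,\kappa,\lambda$ |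
| $\xi_3$ | $\lambda,\zeta_1$ | $\omega,\kappa,\lambda,\zeta_1$ |
| $\xi_2$ | $\xi_3$ | $\omega,\kappa,\lambda,\zeta_1,\xi_3$ |
| $\xi_1$ | $\xi_2,\zeta_2$ | $\omega,\kappa,\lambda,\zeta_1,\xi_3,\xi_2,\zeta_2$ |
| $\xi_0$ | $\xi_1$ | $N(\xi_1)\cup\{\xi_1\}$ |
| $\rho$ | $\xi_0$ | $N(\xi_0)\cup\{\xi_0\}$ |

**Definition 5.** $\varphi_T$ is the conjunction of $bw_2$ and of $\varphi_P$ for these finitely many patterns $P$. It is computable from $T$: the J-patterns need only the first $N_0+1$ bits $a_n$ (or the information that the sequence ends earlier), and $\Psi$ is a finite table.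

## 10. $\Lambda$ admits none of the colorings

**Lemma 7.** $\Lambda\models\varphi_T$, and so does every upset $R(z_n)$ of $\Lambda$.

*Proof.* The statement for $R(z_n)$ follows from that for $\Lambda$. We go through the conjuncts.

**$bw_2$.** Among three distinct points of $\Lambda$ two lie in $X$ or two lie in $Z$, so they are related.

**Pattern J.** A coloring at $r$ would be a p-morphism $R(r)\to V(i,j)+\rho^\tau$ with $r\mapsto\rho$, excluded by Lemma 6.

**Pattern cl.** A coloring would give an infinite path in a finite set $R(r)$, alternating between the colors $c,c'$; some point repeats, with a point of the other color in between, and by transitivity there is a cluster with two points. Impossible.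

**Tools for the remaining patterns.** Let $f$ be a coloring at $r\in\Lambda$; preimages are taken in $R(r)$. Every non-white color can be reached from $\rho$ via $M$, so it has a nonempty preimage. In a U-pattern, a point that sees a point of non-white color $d$ has a color $c\in H$ with $d\in c{\uparrow}$.

* (F1) Call colors $c\ne d$ *unrelated* if $d\notin N(c)$ and $c\notin N(d)$. Then points colored $c$ and $d$ are unrelated, so $f^{-1}(c)$ and $f^{-1}(d)$ do not both meet $X$, nor both meet $Z$. If $c,d$ are non-white, both preimages are nonempty; so one lies in $X$ and the other in $Z$.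
* (F2) If $c\notin N(c)$, then $f^{-1}(c)$ consists of pairwise unrelated irreflexive points; so at most one of them is in $X$.
* (F3) If $c\in M(c)$ and $f(s)=c$, then $R(s)$ contains a reflexive point of color $c$, that is, some $z_n$ with $a_n=\circ$. (Follow successors of color $c$; by finiteness a point repeats, and it is reflexive by transitivity.)

**Patterns A1–A3.** By (F3) some reflexive $z_n\in R(r)$ has color $\rho$. It sees points $\hat z$, $b$ of colors $\zeta$, $\beta$, and $b$ sees $b'$ of color $\beta'$. The color $\zeta$ is unrelated to $\beta$ and $\beta'$, so either $\hat z\in Z$ and $b,b'\in X$, or $\hat z\in X$ and $b,b'\in Z$.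

*Case $\hat z=z_s$, $b=x_l$, $b'=x_{l'}$ with $l'<l$.* As $z_s$ does not see $x_{l'}$, $s<l'$. As $z_n$ sees $x_l$, $n\ge l>l'$. So $z_n$ sees $z_{l'}$, which sees $x_{l'}$ and $z_s$. Thus $f(z_{l'})$ sees $\beta'$ and $\zeta$ in $H$. The elements of $H$ doing so are among $\alpha,\alpha',\rho$, and all of them see $\beta$. But $f^{-1}(\beta)\subseteq X$ by (F1) with $z_s$, so $f^{-1}(\beta)=\{x_l\}$ by (F2), and $z_{l'}$ does not see $x_l$. Contradiction.

*Case $\hat z\in X$, $b=z_l$, $b'=z_{l'}$ with $l'<l$.* Both $z_l$ and $z_{l'}$ are irreflexive by (F2). No two consecutive bits are $\bullet$, so $l'+1<l$, and $z_l$ sees $z_{l'+1}$, which sees $z_{l'}$. So $f(z_{l'+1})\in N(\beta)=\{\beta',\omega\}$ and $\beta'\in N(f(z_{l'+1}))$: impossible.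

**Pattern B.** One of $\zeta_1,\zeta_2$ is reflexive in $H$, so by (F3) some reflexive $z_s$ has that color. The color $\beta$ is unrelated to $\zeta_1$ and $\zeta_2$; so by (F1), (F2), $f^{-1}(\beta)=\{x_l\}$ for some $l$, and $f^{-1}(\zeta_1),f^{-1}(\zeta_2)\subseteq Z$.

We show that $r$ sees $x_{l+1}$. The root $r$ sees some $E\ne r$ of color $\nu$, and $E$ sees $x_l$. If $E=x_m$, then $m\ge l+1$, so $E$ equals or sees $x_{l+1}$. If $E=z_m$, then $m\ge l$, and either $r=z_n$ with $n>m$, or $r=x_n$ with $\pi(n)\ge m$, hence $n>m+1$; in both cases $r$ sees $x_{l+1}$.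

Now $x_{l+1}$ sees $x_l$, so $f(x_{l+1})\in\{\nu,\rho\}$, and $x_{l+1}$ must see color $\zeta_2$. All points seen by $x_l$ are white, as $N(\beta)=\{\omega\}$. So $x_{l+1}$ sees at most one non-white $z$, namely $z_{\pi(l)+1}$. Hence $z_{\pi(l)+1}$ has color $\zeta_2$. It sees a $\zeta_1$-colored $z$, which is non-white, seen by $x_{l+1}$ and different from it. Contradiction.

**Pattern D.** The colors $\beta,\beta'$ are unrelated to $\zeta_1,\zeta_2$, and by (F3) some reflexive $z_s$ has color $\zeta_1$ or $\zeta_2$. So $f^{-1}(\beta)=\{x_l\}$, $f^{-1}(\beta')=\{x_{l'}\}$ with $l'<l$, and $f^{-1}(\zeta_1)\cup f^{-1}(\zeta_2)\subseteq Z$.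

If $r=z_n$: then $n\ge l>l'$, and $s<l'$ as $z_s$ does not see $x_{l'}$. So $r$ sees $z_{l'}$, which sees $x_{l'}$ and $z_s$. The only element of $H$ seeing $\beta'$ and a $\zeta_i$ not related to it is $\rho$; so $f(z_{l'})=\rho$, contradicting (F2) for the irreflexive color $\rho$.

If $r=x_n$: then $n\ge l+1$. If $n>l+1$, then $x_{l+1}\in R(r)$ sees color $\beta$, so it has color $\rho$, contradicting (F2). So $r=x_{l+1}$. It sees a $\zeta_2$-colored $z$, which sees a different, $\zeta_1$-colored $z$. Every $z$ seen by $x_l$ has a color in $\{\beta',\omega\}$, hence is white. So $\pi(l+1)\ge\pi(l)+2$: contradiction.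

**Pattern E.** $\beta'$ is unrelated to $\zeta_1,\zeta_2$, one of which is the color of a reflexive $z_s$. So $f^{-1}(\beta')=\{x_{l'}\}$ and $f^{-1}(\zeta_1),f^{-1}(\zeta_2)\subseteq Z$. As $\beta$ is unrelated to $\zeta_2$, $f^{-1}(\beta)=\{x_l\}$, with $l>l'$. If $l>l'+1$, then $x_{l'+1}$ has a color in $N(\beta)=\{\beta',\zeta_1,\omega\}$ and sees $\beta'$: impossible. So $l'=l-1$. The $z$'s seen by $x_{l-1}$ are white, and $x_l$ sees a $\zeta_1$-colored $z$. So $\pi(l)=\pi(l-1)+1$, $f(z_{\pi(l)})=\zeta_1$, $l\ge\ell$ is even and $\pi(l+1)=\pi(l)$.

If $r=z_n$, then $n\ge l$, so $r$ sees $z_{l-1}$, which sees $x_{l-1}$ and $z_{\pi(l)}$ (as $\pi(l)<l-1$). So $f(z_{l-1})$ sees $\beta'$ and $\zeta_1$, and is $\beta$ or $\rho$. It is not $\beta$, whose preimage is in $X$; and not $\rho$, since $z_{l-1}$ does not see $x_l$. Contradiction.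

If $r=x_n$, then $n\ge l+1$; and $n=l+1$, as otherwise $x_{l+1}$, which sees $\beta$, has color $\rho$, against (F2). But the $z$'s seen by $x_{l+1}$ are $z_{\pi(l)}$, of color $\zeta_1$, and white ones; none has color $\zeta_2$. Contradiction.

**Pattern C.** *Locating the ruler.* By (F3) some reflexive $z_g$ has color $m$. Each $\xi_s$ is unrelated to $m$ and irreflexive, so $f^{-1}(\xi_s)$ is a single $x$. Let $f^{-1}(\xi_W)=\{x_J\}$. An $x$ strictly between the points of colors $\xi_{s-1}$ and $\xi_s$ would have a color in $N(\xi_s)$ seeing $\xi_{s-1}$; there is none, since $N(\xi_s)$ contains only $\omega$, some $\zeta$'s and $\xi_{s'}$ with $s'<s$. Hence $f^{-1}(\xi_s)=\{x_{J-W+s}\}$ for $0\le s\le W$. All $\zeta_{s'}$ are unrelated to $\xi_0$, so $f^{-1}(\zeta_{s'})\subseteq Z$.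

*The read window is $v$.* We have $d_0=w$, $d_W=0$, and $d_{s-1}-d_s$ is $1$ if $e-W+s$ is even and $0$ otherwise. So for each $s'\in\{1,\dots,w\}$ there is $s\in\{1,\dots,W\}$ with $w-d_s=s'$, $w-d_{s-1}=s'-1$, and then $e-W+s$ is even. Now $x_{J-W+s}$ sees a $\zeta_{s'}$-colored $z$, while $x_{J-W+s-1}$ sees none. Hence $\pi$ jumps at $J-W+s$; so $J-W+s\ge\ell$ is even, $J\equiv e$ mod $2$, and $f(z_{\pi(J-W+s)})=\zeta_{s'}$. Let $n_1$ be the index $J-W+s$ belonging to $s'=1$. As $n_1\ge\ell$, for $n_1\le n\le J$ we have $\pi(n)=\pi(J)-\#\{\text{even integers in }(n,J]\}$; for the index $n=J-W+s$ belonging to $s'$ this is $\pi(J)-d_s=\pi(J)-w+s'$. So with $P=\pi(J)$,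
$$f(z_{P-w+s'})=\zeta_{s'}\qquad(1\le s'\le w),$$
and $P-w+1=\pi(n_1)\ge0$, whence $J\ge\ell+2(w-1)=J_0$.

The types agree. If $\zeta_{s'}$ is of type $\bullet$, then $a_{P-w+s'}=\bullet$ by (F2). If $\zeta_{s'}$ is of type $\circ$ but $a_{P-w+s'}=\bullet$, then by (F3) a reflexive $z_{g'}$ with $g'<P-w+s'$ has color $\zeta_{s'}$. If $s'>1$, then $z_{P-w+s'-1}$, of color $\zeta_{s'-1}$, equals or sees $z_{g'}$: impossible. If $s'=1$, then $g'\le P-w=\pi(n_1-1)$, so $z_{g'}$ is seen by $x_{n_1-1}$, whose color is some $\xi_{s-1}$ with $w-d_{s-1}=0$, seeing no $\zeta$: impossible. So $a_{P-w+1}\dots a_P=v$.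

*The write window is $u$ and the new bit is $\tau$.* Only $\rho$ sees $\xi_W$ in $H$, and $r$ sees $x_J$. Suppose $r=x_n$, $n>J$. Then $x_{J+1}\in R(r)$ sees $x_J$, so it has color $\rho$ and must see a point of color $\eta_{W-1}$, which sees the unique point $x_{J-1}$ of color $\xi_{W-1}$. The points seen by $x_{J+1}$ are $x_J$ (of color $\xi_W$), points $x_i$ with $i<J$, and $z_i$ with $i\le\pi(J+1)\le J-2$; of these only $x_J$ sees $x_{J-1}$. Contradiction. So $r=z_n$ with $n\ge J$. As $z_g$ is unrelated to $x_{J-W}$ (colors $m$, $\xi_0$), $g<J-W$. For $0\le s\le W$, the point $z_{J-W+s}\in R(r)$ sees $z_g$ (color $m$) and $x_{J-W+s}$ (color $\xi_s$), and for $s<W$ it does not see $x_{J-W+s+1}$, the only point of color $\xi_{s+1}$. The elements of $H$ seeing $m$ and $\xi_s$ are $\eta_{s''}$ ($s''\ge s$) and $\rho$, and for $s<W$ all of them except $\eta_s$ see $\xi_{s+1}$. Hence $f(z_{J-W+s})=\eta_s$ for $s<W$, and $f(z_J)=\rho$.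

Again types agree. If the color is of type $\bullet$, the bit is $\bullet$ by (F2). If it is of type $\circ$ and the bit were $\bullet$, then by (F3) a reflexive $z_{g'}$ with $g'<J-W+s$ would have the same color, hence see $x_{J-W+s}$: impossible. So $a_{J-W}\dots a_{J-1}=u$ and $a_J=\tau$. Since $J_0\le J\le n<h$, Lemma 4 gives $\tau=a_J=\Psi(u,v,e)$, contradicting the choice of the pattern.

**Pattern G.** *Locating the ruler.* By (F3) some reflexive $z_s$ has color $\zeta_1$ or $\zeta_2$. As $\lambda$ is unrelated to $\zeta_1$ and $\zeta_2$, $f^{-1}(\lambda)\subseteq X$, hence $f^{-1}(\zeta_1),f^{-1}(\zeta_2)\subseteq Z$. The colors $\xi_3,\xi_2$ are unrelated to $\zeta_2$, and $\kappa$ is unrelated to $\zeta_1$; none of the three is in its own $N$-set; so each of their preimages is a single $x$. Let $f^{-1}(\xi_2)=\{x_l\}$.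

Read off from the table: the colors with $\xi_3\in N(c)$ are $\xi_2,\xi_1,\xi_0,\rho$; those with $\xi_2\in N(c)$ are $\xi_1,\xi_0,\rho$; those with $\xi_1\in N(c)$ are $\xi_0,\rho$. An $x$ strictly between the $\xi_3$-point and $x_l$ would have a color in $N(\xi_2)$ and see $\xi_3$: impossible. So $f^{-1}(\xi_3)=\{x_{l-1}\}$. It sees a $\lambda$-colored $x_i$, $i\le l-2$. So $f(x_{l-2})\in N(\xi_3)=\{\omega,\kappa,\lambda,\zeta_1\}$, and it equals $\lambda$ or has $\lambda$ in its $N$-set; hence $f(x_{l-2})=\lambda$. The $z$'s seen by $x_{l-2}$ are white: their colors are in $\{\omega,\kappa,\lambda\}$, and $\kappa,\lambda$ occur only in $X$. But $x_{l-1}$ sees a $\zeta_1$-colored $z$. So with $Q=\pi(l-1)$: $Q=\pi(l-2)+1$, $l-1\ge\ell$ is even, $f(z_Q)=\zeta_1$, and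
$$\pi(l)=Q,\quad\pi(l+1)=\pi(l+2)=Q+1,\quad\pi(l+3)=Q+2.$$
Points of color $\xi_1,\xi_0,\rho$ see $x_l$ (via $M$ and transitivity).

*(G1) No $z_k$ with $k\ge l-1$ is in $R(r)$.* Otherwise $z_{l-1}\in R(r)$. It sees $x_{l-1}$, of color $\xi_3$, so its color is in $\{\xi_2,\xi_1,\xi_0,\rho\}$. It is not $\xi_2$; the others force $z_{l-1}$ to see $x_l$. Contradiction.

*(G2) $f^{-1}(\xi_1)=\{x_{l+1}\}$, $f^{-1}(\xi_0)=\{x_{l+2}\}$, and $z_{Q+2}\in R(r)$.* A point of color $\xi_1$ sees $x_l$; by (G1) it is $x_k$ with $k>l$. If $k>l+1$, then $x_{l+1}$ has a color in $N(\xi_1)$ and sees $\xi_2$: impossible. A point of color $\xi_0$ sees $x_{l+1}$, so by (G1) it is $x_k$ with $k>l+1$; if $k>l+2$, then $x_{l+2}$ has a color in $N(\xi_0)$ and sees $\xi_1$: impossible. Finally $r$ sees $x_{l+2}$, so by (G1) $r=x_n$ with $n\ge l+3$, and $r$ sees $z_{Q+2}$ since $\pi(l+3)=Q+2$.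

*(G3) $f(z_{Q+1})=\zeta_2$ and $f^{-1}(\kappa)=\{x_{Q+1}\}$.* $x_{l+1}$ sees a $\zeta_2$-colored $z$, while the $z$'s seen by $x_l$ have colors in $N(\xi_2)\not\ni\zeta_2$. So $f(z_{Q+1})=\zeta_2$. It sees the $\kappa$-point $x_k$, so $k\le Q+1$; and $z_Q$, of color $\zeta_1$, does not see it. So $k=Q+1$.

*(G4) $f(x_{Q+2})=\lambda$.* As $Q\le l-1-\ell$, we have $Q+2\le l-2$; so $x_{Q+2}$ equals or is seen by $x_{l-2}$ (color $\lambda$), and it sees $x_{Q+1}$ (color $\kappa$). Its color is in $\{\omega,\kappa,\lambda\}$ and has $\kappa$ in its $N$-set, so it is $\lambda$.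

*(G5) Contradiction.* $z_{Q+2}$ sees $z_{Q+1}$ (color $\zeta_2$) and $x_{Q+2}$ (color $\lambda$). As $\lambda\notin N(\zeta_2)$, its color is $\xi_1$, $\xi_0$ or $\rho$; all force it to see $x_l$. But $Q+2<l$. $\square$

## 11. Every bad extension is colorable

**Lemma 8.** If $(i,j,\tau)$ is bad, then $V(i,j)+\rho^\tau$ has, at $\rho$, a coloring by a pattern of Section 9.

*Proof.* If $j<N_0$, use J$(i,j,\tau)$ and the identity. Let $j\ge N_0$ and $p=\pi(j)$. Then $w+2\le p\le j-\ell$ and $j-W\ge\ell$.

**Step 1: the list of bad triples.** As $\ell$ is even, $\pi(j+1)=p$ if $j$ is even and $\pi(j+1)=p+1$ if $j$ is odd; and $\pi(j+1)\le j-2$. Comparing with (6), the bad triples (with $p\le i\le j$, $i\le h-1$) are exactly: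

* (a) $\tau=\circ$, $i\le j-2$;
* (b) $i=j$;
* (c) $i=j-1$, $a_j$ undefined or $\ne\tau$;
* (d) $\tau=\bullet$, $p+2\le i\le j-2$;
* (e) $\tau=\bullet$, $i=p+1$, $j$ even;
* (f) $\tau=\bullet$, $i=p$, $j$ odd.

**Step 2: what has to be checked.** For a U-pattern of $H$ it suffices to give a map to $H\cup\{\omega\}$ sending $\rho$ to $\rho$ such that the white points form an upset and, for each non-white $t$, the colors of the non-white successors of $t$ are exactly the elements of $f(t){\uparrow}$. If each color of $H$ is used once, the latter says that the non-white points, with the induced relation, are isomorphic to $H$. In (a), (b), (d), (e) each color is used once, and we list the non-white points other than $\rho$. The white set is given as $V(i',j')$; it is an upset if $\pi(j')\le i'\le j'$. The types $\varepsilon,\varepsilon_1,\varepsilon_2$ are those of the points used; $(\varepsilon_2,\varepsilon_1)\ne(\bullet,\bullet)$ holds because $\zeta_2,\zeta_1$ are placed on consecutive $z$'s (Lemma 4).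

**Step 3: case (a).** *$i>p$*: A1 with $\zeta=z_i$, $\beta=x_j$, $\beta'=x_{j-1}$. Neither $x_j$ nor $x_{j-1}$ sees $z_i$, as $i>p$; $z_i$ sees neither, as $i<j-1$. White: $V(i-1,j-2)$; $\pi(j-2)\le p\le i-1\le j-2$.

*$i=p$, $j$ even*: now $\pi(j-1)=\pi(j-2)=p-1$. A2 with $\alpha=x_j$, $\zeta=z_p$, $\beta=x_{j-1}$, $\beta'=x_{j-2}$. $x_j$ sees $z_p$; $x_{j-1},x_{j-2}$ do not; $z_p$ sees none of these $x$'s, as $p\le j-\ell<j-2$. White: $V(p-1,j-3)$; $\pi(j-3)\le p-1\le j-3$.

*$i=p$, $j$ odd*: now $\pi(j-1)=p$, $\pi(j-2)=\pi(j-3)=p-1$. A3 with $\alpha'=x_j$, $\alpha=x_{j-1}$, $\zeta=z_p$, $\beta=x_{j-2}$, $\beta'=x_{j-3}$. $x_j,x_{j-1}$ see $z_p$; $x_{j-2},x_{j-3}$ do not; $z_p$ sees none of them, as $p\le j-\ell<j-3$. White: $V(p-1,j-4)$; $\pi(j-4)\le p-1\le j-4$.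

**Step 4: case (b).** B with $\nu=z_j$, $\zeta_2=z_{j-1}$, $\zeta_1=z_{j-2}$, $\beta=x_j$. $z_j$ sees the other three; $x_j$ sees neither $z_{j-1}$ nor $z_{j-2}$ since $\pi(j)\le j-3$; $z_{j-1},z_{j-2}$ do not see $x_j$. White: $V(j-3,j-1)$; $\pi(j-1)\le j-3\le j-1$.

**Step 5: case (c).** Here $j\le h$. Use C with $(u,v,e)=\mathrm{win}(j)$; since $J_0\le N_0\le j\le h$, Lemma 4 says that $\Psi(u,v,e)$ is undefined or $\ne\tau$, so this is one of our patterns. Colors: $z_{p-w+s}\mapsto\zeta_s$ ($1\le s\le w$); $x_{j-W+s}\mapsto\xi_s$ ($0\le s\le W$); $z_{j-W+s}\mapsto\eta_s$ ($0\le s<W$). If $a_{p+1}=\circ$, then $\kappa=0$ and $z_{p+1},\dots,z_{j-W-1}$ get $m$. If $a_{p+1}=\bullet$, then $\kappa=1$, $z_{p+1}$ gets $\theta$ and $z_{p+2},\dots,z_{j-W-1}$ get $m$; then $a_{p+2}=\circ$. Since $p+2\le j-\ell+2\le j-W-1$, the set colored $m$ is nonempty, and its first member is reflexive. White: $V(p-w,j-W-1)$; this is an upset since $\pi(j-W-1)\le\pi(j-W)=p-w\le j-W-1$, where $\pi(j-W)=p-W/2=p-w$ because $j-W\ge\ell$. Check of the successors: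

* $z_{p-w+s}$ sees the $\zeta_{s'}$ with $s'<s$, itself iff its type is $\circ$, white $z$'s, and only $x$'s with index $\le p$, which are white as $p\le j-W-1$.
* $z_{p+1}$, if colored $\theta$: irreflexive; it sees all $\zeta$'s, white $z$'s, and $x$'s with index $\le p+1\le j-W-1$, which are white.
* A point $z_g$ colored $m$ sees all $\zeta$'s, $\theta$ (if $\kappa=1$), the first $m$-point (possibly itself), perhaps other $m$-points, white $z$'s, and $x$'s with index $\le g\le j-W-1$, which are white.
* $x_{j-W+s}$ sees the $\xi_{s'}$ with $s'<s$, white $x$'s, and the $z$'s with index at most $\pi(j-W+s)=p-d_s$ (as $j-W\ge\ell$ and $e\equiv j$); so it sees exactly the $\zeta_{s'}$ with $s'\le w-d_s$, and white $z$'s.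
* $z_{j-W+s}$ ($s<W$) sees all $\zeta$'s, $\theta$, all $m$-points, the $\eta_{s'}$ with $s'<s$, itself iff its type is $\circ$, white $z$'s, and the $x$'s with index $\le j-W+s$, that is, the $\xi_{s'}$ with $s'\le s$ and white points.
* $\rho$ sees everything else, and itself iff $\tau=\circ$.

These are exactly the successor sets in $H$.

**Step 6: cases (d) and (e).** (d) D with $\zeta_2=z_i$, $\zeta_1=z_{i-1}$, $\beta=x_j$, $\beta'=x_{j-1}$. $x_j,x_{j-1}$ see only $z$'s with index $\le p$, and $i-1>p$; $z_i$ and $z_{i-1}$ see only $x$'s with index $\le i<j-1$. White: $V(i-2,j-2)$; $\pi(j-2)\le p\le i-2\le j-2$.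

(e) E with $\zeta_2=z_{p+1}$, $\zeta_1=z_p$, $\beta=x_j$, $\beta'=x_{j-1}$. $x_j$ sees $z_p$ but not $z_{p+1}$; $\pi(j-1)=p-1$, so $x_{j-1}$ sees neither; $z_{p+1},z_p$ see neither $x$, as $p+1<j-1$. White: $V(p-1,j-2)$; $\pi(j-2)=p-1\le j-2$.

**Step 7: case (f).** Here $\pi(j-1)=p$, $\pi(j-2)=\pi(j-3)=p-1$ and $\pi(j-4)=p-2$. Use G with white set $V(p-2,p-1)$, an upset since $\pi(p-1)\le p-2\le p-1$; $\zeta_1=z_{p-1}$, $\zeta_2=z_p$, $\kappa=x_p$; $\lambda$ on $x_{p+1},\dots,x_{j-4}$ (nonempty, as $p\le j-\ell\le j-5$); $\xi_3=x_{j-3}$, $\xi_2=x_{j-2}$, $\xi_1=x_{j-1}$, $\xi_0=x_j$. All points are colored. Check against the table: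

* $x_p$ sees the $x$'s below it and $z$'s with index $\le\pi(p)\le p-3$: all white.
* $z_{p-1}$ sees $z$'s with index $\le p-2$ and $x$'s with index $\le p-1$, all white, and itself iff $\varepsilon_1=\circ$.
* $z_p$ sees $z_{p-1}$ ($\zeta_1$), $x_p$ ($\kappa$), white points, and itself iff $\varepsilon_2=\circ$.
* $\lambda$-points see $x_p$ ($\kappa$), white $x$'s, perhaps $\lambda$-points, and only $z$'s with index $\le\pi(j-4)=p-2$, which are white.
* $x_{j-3}$ sees $x_{j-4}$ ($\lambda$), $z_{p-1}$ ($\zeta_1$), and otherwise points colored $\omega,\kappa,\lambda$.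
* $x_{j-2}$ sees $x_{j-3}$ ($\xi_3$), and otherwise points colored $\omega,\kappa,\lambda,\zeta_1$; it does not see $z_p$.
* $x_{j-1}$ sees $x_{j-2}$ ($\xi_2$), $z_p$ ($\zeta_2$), and otherwise colors in $N(\xi_1)$.
* $x_j$ sees $x_{j-1}$ ($\xi_1$) and otherwise colors in $N(\xi_1)$.
* $\rho$ sees $x_j$ ($\xi_0$) and otherwise colors in $N(\xi_0)$; not itself, since $\tau=\bullet$. $\square$

## 12. Finite frames of $\varphi_T$ map to $\Lambda$: proof of Theorem 2

**Lemma 9.** Let $\mathfrak F$ be a finite rooted transitive frame with $\mathfrak F\models\varphi_T$. Then all clusters are singletons, and there is a p-morphism $g:\mathfrak F\to\Lambda$ such that $sRt$, $s\ne t$ imply $g(t)\ne g(s)$ and $g(s)Rg(t)$. Hence, if $\Lambda$ is finite, $\mathfrak F$ has depth $\le|\Lambda|$ and at most $2|\Lambda|$ points.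

*Proof.* **Step 1: construction of $g$ from below.** We define $g(s)$ by induction on depth. Let $C$ be the cluster of $s$ and $Y=s{\uparrow}\setminus C$, an upset on which $g$ is already defined and a p-morphism. Its image is a finite upset $V(i,j)$ of $\Lambda$ (possibly $V(-1,0)=\emptyset$).

If $|C|\ge2$, color $Y$ white and split $C$ into two nonempty classes colored $c$ and $c'$, $s$ getting $c$. Every point of $C$ sees all of $C$, so this is a cl-coloring at $s$: contradiction. So $C=\{s\}$. Let $\tau$ be the type of $s$. Extending $g|_Y$ by $s\mapsto\rho$ gives a p-morphism $R(s)\to V(i,j)+\rho^\tau$. If $(i,j,\tau)$ were bad, pulling back the coloring of Lemma 8 along it (Section 5) would give a coloring of $\mathfrak F$ at $s$, contradicting $\mathfrak F\models\varphi_T$. So $(i,j,\tau)$ is good, and we let $g(s)$ be the unique point of $\Lambda$ with strict-successor set $V(i,j)$ and type $\tau$. Then $g$ is a p-morphism on $R(s)$, and for $t\in Y$ we have $g(s)Rg(t)$ and $g(t)\in V(i,j)\not\ni g(s)$.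

**Step 2: the size bound.** Let $\Lambda$ be finite. Any two distinct points of a chain in $\mathfrak F$ have different $g$-values, by transitivity and Step 1. So the depth is $\le|\Lambda|$. As clusters are singletons, distinct points of equal depth are unrelated. The root is the only point of maximal depth and sees all other points, and by $bw_2$ it does not see three distinct pairwise unrelated points. So there are at most two points of each depth, and at most $2|\Lambda|$ points. $\square$

*Proof of Theorem 2.* The map $T\mapsto\varphi_T$ is computable (Section 9). Let $L=\mathbf{K4}\oplus\varphi_T$. If $T$ halts on the blank tape, then $h<\infty$ by Lemma 3, $\Lambda$ is finite, and by Lemma 9 all finite rooted $L$-frames have depth $\le|\Lambda|$ and at most $2|\Lambda|$ points. By Lemma 1, $L$ is tabular. If $T$ does not halt, then $h=\infty$. The finite rooted frames $R(z_n)$ validate $\varphi_T$ by Lemma 7, and have depth $\ge n+1$ because of the chain $z_n,\dots,z_0$. By Lemma 2, $L$ has infinitely many pairwise inequivalent one-variable formulas and is neither locally tabular nor tabular. An algorithm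 for either problem would therefore decide halting on the blank tape. $\square$

## 13. Finite certificates $alt_n$ and $bd_n$: proof of Theorem 3

*Proof of Theorem 3.* **Step 1: undecidability.** For $\mathcal P$ as in the theorem, $\mathbf{K4}\oplus\varphi_T$ has $\mathcal P$ iff $T$ halts on the blank tape, by Theorem 2; and $bw_2$ is a conjunct of $\varphi_T$. In particular halting reduces to both sets. It remains to see that they are recursively enumerable. Theoremhood in $\mathbf{K4}\oplus\varphi$ is recursively enumerable, uniformly in $\varphi$. So it suffices to show that each property amounts to containing one formula of an explicit list.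

**Step 2: $L\in\mathrm{NExt}\,\mathbf{K4}$ is tabular iff $L$ contains $alt_n$ for some $n$** (see (1)). If $L$ is tabular, it is inconsistent or the logic of a finite frame with $n$ points, which validates $alt_n$ by Section 1. Conversely let $alt_n\in L$, $L$ consistent. In the canonical frame of $L$ over countably many variables every point has at most $n$ successors: if $s$ saw distinct $t_0,\dots,t_n$, choose $\psi_i\in t_i$ with $\psi_i\notin t_j$ for $j\ne i$; substituting $\neg\psi_i$ for $p_i$ makes all disjuncts of $alt_n$ false at $s$, the $i$-th because of $t_i$. So each $R(s)$ has at most $n+1$ points, all its subsets are definable, hence it is an $L$-frame, as in Lemma 1. Every non-theorem is refuted in some $R(s)$. So $L$ is the logic of the finitely many such frames up to isomorphism, that is, of their disjoint union.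

**Step 3: the depth formulas.** Let
$$bd_1=\Diamond\Box p_1\to p_1,\qquad bd_{n+1}=\Diamond(\Box p_{n+1}\wedge\neg bd_n)\to p_{n+1}.$$
*In a transitive frame $bd_n$ can be refuted at $x$ iff there is a chain of $n+1$ distinct clusters starting with that of $x$.* Induction on $n$. If $x$ refutes $bd_n$, there is $y$ with $xRy$, $y\models\Box p_n$, $x\not\models p_n$ (so not $yRx$), and, if $n>1$, $y$ refutes $bd_{n-1}$. So $y$ starts a chain of $n$ clusters, none of which is that of $x$, and $x$ starts one of $n+1$ clusters. Conversely, let $xRy$, not $yRx$, and let $y$ start a chain of $n$ clusters. Choose (if $n>1$) the values of $p_1,\dots,p_{n-1}$ so that $y$ refutes $bd_{n-1}$, and let $p_n$ be false at $x$ only. Then $y\models\Box p_n$, and $x$ refutes $bd_n$. So a finite frame validates $bd_n$ iff its depth is $\le n$.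

**Step 4: $L\in\mathrm{NExt}\,\mathbf{K4}$ is locally tabular iff $L$ contains $bd_n$ for some $n$.** If $bd_n\in L$, the finite rooted $L$-frames have depth $\le n$ and $L$ is locally tabular by Lemma 1. If $L$ is locally tabular, then by Lemma 2 its finite rooted frames have depth $\le n$ for some $n\ge1$. By Lemma 1, $L$ is complete for them, so $bd_n\in L$.

Hence both sets are recursively enumerable, and with Step 1 they are $\Sigma^0_1$-complete. $\square$
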